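# Univalent harmonic maps whose inner mapping radius exceeds 2

## 1. A harmonic map of the half-plane with step boundary values

Let $\mathbb H=\{\zeta=x+iy:\ x>0\}$ be the right half-plane. The lecture turns on one family of harmonic functions on $\mathbb H$. We build it first and then say what it does.

**Polygonal data.** Put $q=\frac{\pi}{4}$ and $p_0=-\frac12+iq$. Call points $p_0,p_1,\dots,p_k$ ($k\ge 1$) *admissible data* if
$$\operatorname{Re}p_0>\operatorname{Re}p_1>\dots>\operatorname{Re}p_k,\qquad \operatorname{Im}p_j>0\ (j<k),\qquad p_k=:v\in\mathbb R.$$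
Let $\gamma=[p_0,p_1]\cup\dots\cup[p_{k-1},p_k]$, and let
$$K=K_P=\gamma\cup\bar\gamma\cup(-\infty,v].$$
Write $q_j=\operatorname{Im}p_j$ (so $q_0=q$, $q_k=0$) and $\delta_j=p_j-p_{j-1}$ (so $\operatorname{Re}\delta_j<0$). The simplest example is $k=1$, $p_1=v=-\frac32$: then $K$ consists of the two segments from $-\frac32$ to $-\frac12\pm i\frac\pi4$ and the ray $(-\infty,-\frac32]$. In general $K$ is a bag that opens to the right, with a tail running to $-\infty$. The origin is not in $K$, because $K\subset\{x\le-\frac12\}$.

**The step function.** Let $0<\varepsilon<1$ be small, and put $Y_j=\varepsilon^{-1}+j\varepsilon^{-1/2}$ for $1\le j\le k$. On the imaginary axis define $B_\varepsilon(-y)=\overline{B_\varepsilon(y)}$ and, for $y>0$,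
$$B_\varepsilon(y)=\begin{cases}p_k & 0<y<\varepsilon^k\\ p_j& \varepsilon^{j+1}<y<\varepsilon^{j}\ (1\le j\le k-1)\\ p_0& \varepsilon<y<Y_1\\ p_j& Y_j<y<Y_{j+1}\ (1\le j\le k-1)\\ p_k& y>Y_k .\end{cases}$$
For $k=1$ this takes the value $v$ on $(0,\varepsilon)$, then $p_0$ on $(\varepsilon,Y_1)$, then $v$ again. In general, as $y$ increases from $0$, the values run along the vertices of $\gamma$ from $v$ to $p_0$, rest at $p_0$ on the long interval $(\varepsilon,Y_1)$, and run back to $v$.

**The map.** With $P[\cdot]$ the Poisson extension from the imaginary axis to $\mathbb H$, let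
$$f_\varepsilon=P[B_\varepsilon]+x+i\varepsilon xy+\frac{\varepsilon^2}{3}\,(x^3-3xy^2).\tag{1}$$
This is harmonic, since $2xy=\operatorname{Im}\zeta^2$ and $x^3-3xy^2=\operatorname{Re}\zeta^3$. The polynomial part vanishes on $x=0$.

**What it is for.** We shall prove that for small $\varepsilon$ the map $f_\varepsilon$ is univalent and that its image contains *all* of $\mathbb C\setminus K$. On the other hand, as $\varepsilon\to0$ we have $B_\varepsilon(y)\to p_0$ for every $y>0$, so near $\zeta=\frac12$ the map $f_\varepsilon$ looks like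
$$f_0(\zeta)=-\tfrac12+x+\tfrac i2\arg\zeta,$$
in which the points $p_1,\dots,p_k$ do not appear. So the obstacle $K$ can be chosen at will, within the admissibility conditions, while the normalization at $\frac12$ stays the same in the limit. This freedom answers a question about how large the image of a normalized univalent harmonic map can be.

## 2. Univalent harmonic maps and the inner mapping radius

A complex-valued harmonic function on a simply connected domain can be written $f=h+\bar g$ with $h,g$ analytic. Its Jacobian is $|h'|^2-|g'|^2$. We call $f$ locally univalent and sense-preserving if this is positive, that is, if $h'\ne0$ and $\omega=g'/h'$ satisfies $|\omega|<1$. Let $\mathbb D$ be the unit disk.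

**Definition (the classes).** $S_H$ is the class of harmonic $f=h+\bar g$ that are univalent and sense-preserving in $\mathbb D$ with $h(0)=0$, $h'(0)=1$, $g(0)=0$. Further, $S_H^O=\{f=h+\bar g\in S_H:\ g'(0)=0\}$.

**Definition (conformal radius, inner mapping radius).** For a simply connected $U\subsetneq\mathbb C$ and $a\in U$ let $r(U,a)=|F'(0)|$, where $F:\mathbb D\to U$ is conformal and onto with $F(0)=a$. Write $r(U)=r(U,0)$. For $f\in S_H^O$ the image $f(\mathbb D)$ is a simply connected proper subdomain of $\mathbb C$, and the *inner mapping radius* is $\rho_O(f)=r(f(\mathbb D))$.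

We use three elementary facts about $r$.

* If $0\in U\subset V$, then $r(U)\le r(V)$. This is Schwarz's lemma for $F_V^{-1}\circ F_U$. Moreover, if $\Phi:\mathbb D\to U$ is conformal with $\Phi(0)=0$, then $r(\Phi(t\mathbb D))=t\,r(U)$ for $0<t<1$.
* If $\psi:U\to V$ is conformal and onto, then $r(V,\psi(a))=|\psi'(a)|\,r(U,a)$.
* $r(\mathbb H,t)=2t$ for $t>0$, via $t\frac{1+z}{1-z}$; and $r(\mathbb C\setminus(-\infty,-R])=4R$, via $4Rz/(1-z)^2$.

If $f\in S_H^O$ is analytic, then $F=f$ and $\rho_O(f)=1$, so only genuinely harmonic maps are of interest. It is known that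
$$\frac14\le\rho_O(f)\le\frac{8\pi\sqrt3}{9}\qquad(f\in S_H^O),$$
that some $f\in S_H^O$ has $\rho_O(f)=\frac12$, and that there is a family $f_\alpha\in S_H^O$ with $\frac23\le\rho_O(f_\alpha)<2$ whose radii come arbitrarily close to $2$. The problem, posed in the chapter with doi 10.1007/978-81-322-2113-5_2, is to prove or disprove that
$$\tfrac12\le\rho_O(f)\le2\quad\text{for every } f\in S_H^O.$$
The inequality is false, and it is the upper bound that fails. The results are the following.

**Theorem 1.** For all admissible data, $\sup_{S_H^O}\rho_O\ge r(\mathbb C\setminus K_P)$.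

**Theorem 2.** 
$$\sup_{S_H^O}\rho_O\ \ge\ \frac{4+\pi^2}{\pi+\sqrt{4+\pi^2}}=2.0201\ldots>2.$$
Hence some $f\in S_H^O$ has $\rho_O(f)>2$.

**Theorem 3.** (a) $\sup_{S_H^O}\rho_O>2.05$. (b) The set $\{\rho_O(f):f\in S_H^O\}$ is an interval, it contains its infimum, and it contains $[\frac12,\,2.05]$.

Whether $\rho_O\ge\frac12$ always holds is not decided here, and neither is the exact supremum.

**Moving between $\mathbb D$ and $\mathbb H$.** Let $m(z)=\frac12\frac{1+z}{1-z}$, so $m:\mathbb D\to\mathbb H$ is conformal and onto with $m(0)=\frac12$, $m'(0)=1$. Suppose $f=X+iY$ is harmonic, univalent and sense-preserving in $\mathbb H$ with $f(\frac12)=0$ and, at $\frac12$,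
$$X_x=1,\quad Y_y=1,\quad X_y=Y_x=0.\tag{2}$$
Then $\partial_\zeta f(\frac12)=\frac12(X_x+Y_y)+\frac i2(Y_x-X_y)=1$, and similarly $\partial_{\bar\zeta}f(\frac12)=\frac12(X_x-Y_y)+\frac i2(Y_x+X_y)=0$. Since $m'(0)=1$, we get $f\circ m\in S_H^O$. We therefore work in $\mathbb H$ with base point $\frac12$.

**A counting lemma.** Call a finite number $w$ a *finite cluster value of $f$ at the boundary* if $f(\zeta_n)\to w$ for some sequence $\zeta_n\in\mathbb H$ that tends to a point of the imaginary axis or to $\infty$.

**Lemma 4.** Let $f$ be harmonic, locally univalent and sense-preserving in $\mathbb H$. Let $K\subset\mathbb C$ be closed without interior, with $\mathbb C\setminus K$ connected, and suppose that all finite cluster values of $f$ at the boundary lie in $K$. If some $w_0\in\mathbb C\setminus K$ has exactly one preimage, then $f$ is univalent in $\mathbb H$ and $f(\mathbb H)\supset\mathbb C\setminus K$.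

*Proof.* First we show that $f:f^{-1}(\mathbb C\setminus K)\to\mathbb C\setminus K$ is proper. Let $L\subset\mathbb C\setminus K$ be compact and $\zeta_n\in f^{-1}(L)$. Pass to a subsequence along which $f(\zeta_n)$ converges, to a point of $L$, and along which $\zeta_n$ converges in $\mathbb H$, or to a point of the imaginary axis, or to $\infty$. In the last two cases the limit of $f(\zeta_n)$ would lie in $K\cap L=\emptyset$. So $\zeta_n$ converges in $\mathbb H$, and its limit lies in $f^{-1}(L)$.

Next, the number of preimages is finite and locally constant on $\mathbb C\setminus K$. The fiber over $w$ is compact and discrete, hence a finite set $\{\zeta_1,\dots,\zeta_n\}$. Take disjoint neighborhoods $V_i\ni\zeta_i$ that $f$ maps homeomorphically onto one common neighborhood $W$ of $w$. If there were points $w_l\to w$ with preimages $\zeta_l'$ outside $\bigcup V_i$, then by properness $\zeta'_l$ would accumulate at a preimage of $w$ outside $\bigcup V_i$, which does not exist. So points near $w$ have exactly $n$ preimages. Since $\mathbb C\setminus K$ is connected,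 the number is constant, and it equals its value $1$ at $w_0$.

Finally, suppose $f(\zeta_1)=f(\zeta_2)$ with $\zeta_1\ne\zeta_2$; by the count, this value lies in $K$. Take disjoint neighborhoods $V_1,V_2$ of $\zeta_1,\zeta_2$. The set $f(V_1)\cap f(V_2)$ is open and nonempty, and $K$ has no interior, so it contains a point of $\mathbb C\setminus K$. That point has two preimages, a contradiction. $\blacksquare$

## 3. Cubic polynomials, slit planes, and why they stop at 2

The first thing to try is constant boundary values, that is, a polynomial vanishing on $x=0$ plus a real constant. Let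
$$f=v+ax+ibxy+\frac{\kappa}{3}(x^3-3xy^2),\qquad v,a,b,\kappa\in\mathbb R.$$

**Normalization.** On the real axis $X_y=Y_x=0$, $X_x=a+\kappa x^2$, $Y_y=bx$. So (2) and $f(\frac12)=0$ say
$$b=2,\qquad a=1-\frac\kappa4,\qquad v=-\frac a2-\frac\kappa{24}=-\frac12+\frac{\kappa}{12}.$$

**Local univalence.** From $x=\frac12(\zeta+\bar\zeta)$, $xy=\frac1{4i}(\zeta^2-\bar\zeta^2)$ and $x^3-3xy^2=\frac12(\zeta^3+\bar\zeta^3)$,
$$h'=\tfrac12(a+2\zeta+\kappa\zeta^2),\qquad g'=\tfrac12(a-2\zeta+\kappa\zeta^2),\qquad g'(\zeta)=\overline{h'(-\bar\zeta)}.$$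
If $0<\kappa<4$, all coefficients of $h'$ are positive, so its two zeros $\alpha_1,\alpha_2$ have negative real part, and
$$|\omega(\zeta)|=\prod_l\frac{|\zeta+\bar\alpha_l|}{|\zeta-\alpha_l|}<1\qquad(\zeta\in\mathbb H),$$
because $-\bar\alpha_l$ is the mirror image of $\alpha_l$ in the imaginary axis and $\zeta$ is closer to it than to $\alpha_l$. For $\kappa=4$ we have $a=0$, $h'=\zeta(1+2\zeta)$ and $\omega=\frac{2\zeta-1}{2\zeta+1}$, and again $h'\ne0$, $|\omega|<1$ on $\mathbb H$.

**Image.** Let $0<\kappa\le4$. At finite boundary points $f\to v$. If $\zeta_n=x_n+iy_n\to\infty$ and $f(\zeta_n)$ converges, then $x_ny_n$ and $x_n(a+\frac\kappa3(x_n^2-3y_n^2))$ are bounded. If $x_n$ stayed above a positive constant along a subsequence, $y_n$ would be bounded there and $x_n\to\infty$, so the second expression would tend to $\infty$. Hence $x_n\to0$, $|y_n|\to\infty$, $x_ny_n^2$ is bounded, $x_ny_n\to0$, and the limit of $f(\zeta_n)$ is $v-\kappa\lim x_ny_n^2\in(-\infty,v]$. So Lemma 4 can be applied with $K=(-\infty,v]$. Now $f(\zeta)$ is real only for $y=0$, and on the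 positive axis $f=v+ax+\frac\kappa3x^3$ increases from $v$ to $\infty$. Thus each real $w>v$ has exactly one preimage, $f$ is univalent, and its image is exactly $\mathbb C\setminus(-\infty,v]$. Therefore
$$\rho_O(f\circ m)=4|v|=2-\frac\kappa3,\qquad 0<\kappa\le4,$$
which fills $[\frac23,2)$.

**Where this stops.** To get beyond $2$ one must move the tip $v=-\frac12+\frac\kappa{12}$ to the left of $-\frac12$, which requires $\kappa<0$. But for $\kappa<0$ we have $a>0$, so the zeros of $a+2\zeta+\kappa\zeta^2$ have product $a/\kappa<0$. One of them is a positive real number, and at that point the Jacobian equals $-|g'|^2\le0$. The map is no longer sense-preserving. At $\kappa=0$ itself, $f=-\frac12+x+2ixy$ maps $\mathbb H$ onto the half-plane $\{X>-\frac12\}$, and $\rho_O$ drops to $1$.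

The normalization shows where the budget goes. The vertical derivative $Y_y(\frac12)=1$ is paid entirely by the term $2ixy$, and the condition $X_x(\frac12)=1$ then leaves no room for $v<-\frac12$.

## 4. Boundary values that are not seen from the base point

There is another way to pay for $Y_y(\frac12)=1$: boundary values with nonzero imaginary part. Take the boundary value $p$ for $y>0$ and $\bar p$ for $y<0$, and add $x$. This gives
$$\operatorname{Re}p+x+i\,\frac{2\operatorname{Im}p}{\pi}\arg\zeta .$$
It vanishes at $\frac12$ only if $\operatorname{Re}p=-\frac12$. Since $\partial_y\arg\zeta=2$ at $\frac12$, we get $Y_y(\frac12)=1$ only if $\operatorname{Im}p=\frac\pi4$. So $p=p_0$ is forced, and we obtain $f_0$ of Section 1.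

By itself $f_0$ is worse than the slit maps. It is injective, because $x$ and $\arg\zeta$ determine $\zeta$, and its image is the half-strip $\{X>-\frac12,\ |Y|<\frac\pi4\}$. Here $h'=\frac12+\frac1{4\zeta}$ and $g'=\frac12-\frac1{4\zeta}$, so $\omega=\frac{2\zeta-1}{2\zeta+1}$ has modulus less than $1$, and $f_0\circ m\in S_H^O$. The map $w\mapsto\sinh(2w+1)$ takes the half-strip onto $\mathbb H$ and $0$ to $\sinh1$, with derivative $2\cosh1$ there. So
$$\rho_O(f_0\circ m)=\frac{2\sinh 1}{2\cosh 1}=\tanh1<0.77 .$$

However, boundary values on a tiny interval around $0$, or far out on the imaginary axis, have almost no influence on $f$ and its derivatives at $\frac12$; and so do polynomial terms with coefficients $\varepsilon$ and $\varepsilon^2$. Both can change the *image* drastically. This is what (1) does. Near $0$ and near $\pm i/\varepsilon$ the boundary values run along $\gamma$, so that each segment of $\gamma$ is a boundary cluster set twice, at $i\varepsilon^j$ and at $iY_j$; one should think of the two sides of $\gamma$. Beyond $\pm iY_k$ the boundary value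 is the real number $v$, and the cubic polynomial then opens up the plane as in Section 3. The tip $v$ is no longer tied to the normalization. The price is that the two arms $\gamma,\bar\gamma$ must run from $v$ to $p_0,\bar p_0$.

What must be proved is that such a modification is possible without losing $|\omega|<1$. As in Section 3, this comes down to the location of the zeros of $h'$.

## 5. The zeros of $h'$ for $f_\varepsilon$

Fix admissible data.

**Step 1: computing $h'$ and $g'$.** This step reduces sense-preservation to the zeros of one polynomial. With "jump" meaning the value above minus the value below, the jumps of $B_\varepsilon$ are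
$$-\delta_j \text{ at } i\varepsilon^j,\qquad \bar\delta_j\text{ at }-i\varepsilon^j,\qquad \delta_j\text{ at }iY_j,\qquad -\bar\delta_j\text{ at }-iY_j\qquad(1\le j\le k).$$
For instance, at $i\varepsilon^j$ the value below is $p_j$ and above is $p_{j-1}$. There is no jump at $0$, because $p_k=v$ is real. So there are $4k$ jumps, all nonzero, with sum $0$.

The function $\arg(\zeta-iy_0)\in(-\frac\pi2,\frac\pi2)$ is bounded and harmonic in $\mathbb H$, with boundary values $\pm\frac\pi2$ above/below $iy_0$. Hence
$$P[B_\varepsilon]=v+\sum_\Delta\frac{\Delta}{\pi}\arg(\zeta-iy_\Delta),\tag{3}$$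
the sum being over the jumps $\Delta$ at $iy_\Delta$. Indeed the right side is bounded and harmonic, its boundary value above all jumps is $v+\frac12\sum\Delta=v$, and it decreases by $\Delta$ when one passes $iy_\Delta$ downward. Since $\partial_\zeta\arg(\zeta-iy_0)=\frac{1}{2i(\zeta-iy_0)}$, and with the derivatives of the polynomial part as in Section 3,
$$h'(\zeta)=\sum_\Delta\frac{\Delta}{2\pi i(\zeta-iy_\Delta)}+\tfrac12(1+\varepsilon\zeta+\varepsilon^2\zeta^2),\tag{4}$$
$$g'(\zeta)=\overline{\partial_{\bar\zeta}f_\varepsilon}=\sum_\Delta\frac{\bar\Delta}{2\pi i(\zeta-iy_\Delta)}+\tfrac12(1-\varepsilon\zeta+\varepsilon^2\zeta^2).$$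
Replacing $\zeta$ by $-\bar\zeta$ in (4) and conjugating gives $g'(\zeta)=\overline{h'(-\bar\zeta)}$.

Write $h'=N/D$ with $D=\prod_\Delta(\zeta-iy_\Delta)$. Then $\deg D=4k$ and, because of the term $\frac12\varepsilon^2\zeta^2$, $\deg N=4k+2$. Since $\overline{D(-\bar\zeta)}=(-1)^{4k}D(\zeta)=D(\zeta)$,
$$\omega(\zeta)=\frac{g'(\zeta)}{h'(\zeta)}=\frac{\overline{N(-\bar\zeta)}}{N(\zeta)}.$$

**Step 2: all zeros of $N$ lie in $\{\operatorname{Re}\zeta<0\}$ for small $\varepsilon$.** The purpose of this step is to find $4k+2$ zeros there; since $\deg N=4k+2$, there are then no others. We let $\varepsilon\to0$ in several scalings and use Hurwitz's theorem: near a zero of multiplicity $\mu$ of a locally uniform limit (not identically zero) of analytic functions, the approximating functions eventually have exactly $\mu$ zeros. All convergences below are locally uniform off the listed exceptional points.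

*Regime $(\mathrm I_j)$, $1\le j\le k$: $\zeta=\varepsilon^js$.* A jump $\Delta$ at $\pm i\varepsilon^l$ contributes $\frac{\Delta}{2\pi i(s\mp i\varepsilon^{l-j})}$ to $\varepsilon^jh'(\varepsilon^js)$. For $l<j$ this tends to $0$. For $l>j$ it tends to $\frac{\Delta}{2\pi is}$, and the total of these jumps is
$$\sum_{l>j}(-\delta_l+\bar\delta_l)=(p_j-v)-(\bar p_j-v)=2iq_j.$$
The jumps at $\pm iY_l$ and the polynomial part contribute $0$ in the limit. So, off $0,\pm i$,
$$\varepsilon^jh'(\varepsilon^js)\to\frac{q_j}{\pi s}+\frac1{2\pi i}\Big(\frac{-\delta_j}{s-i}+\frac{\bar\delta_j}{s+i}\Big).$$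
Now $-\delta_j(s+i)+\bar\delta_j(s-i)=-2i\,(s\operatorname{Im}\delta_j+\operatorname{Re}\delta_j)$, so the limit equals
$$\frac1\pi\cdot\frac{q_j(s^2+1)-s^2\operatorname{Im}\delta_j-s\operatorname{Re}\delta_j}{s(s^2+1)}=\frac1\pi\cdot\frac{q_{j-1}s^2+|\operatorname{Re}\delta_j|\,s+q_j}{s(s^2+1)},$$
using $q_j-\operatorname{Im}\delta_j=q_{j-1}$. If $j<k$, all coefficients of the numerator are positive, so there are 2 zeros (with multiplicity), both in $\operatorname{Re}s<0$. If $j=k$, then $q_k=0$, the factor $s$ cancels, and there is 1 zero, $s=-|\operatorname{Re}\delta_k|/q_{k-1}<0$. Over all $j$ this gives $2k-1$ zeros. This is where $\operatorname{Im}p_j>0$ for $j<k$ and $\operatorname{Re}\delta_j<0$ are used.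

*Regime $(\mathrm{II})$: $\zeta$ fixed, $\zeta\ne0$.* All jumps at $\pm i\varepsilon^l$ collapse to $0$ with total $2iq_0$, the jumps at $\pm iY_l$ contribute $0$ in the limit, and the polynomial part tends to $\frac12$. So $h'\to\frac{q_0}{\pi\zeta}+\frac12=\frac1{4\zeta}+\frac12$, with one zero $\zeta=-\frac12$.

*Regime $(\mathrm{III}_j^\pm)$, $1\le j\le k$: $\zeta=\pm iY_j+s$.* All other jumps are at distance at least $\varepsilon^{-1/2}(1+o(1))$ and contribute $0$ in the limit. Since $\varepsilon Y_j\to1$, we have $\varepsilon\zeta\to\pm i$, and $\frac12(1\pm i+(\pm i)^2)=\pm\frac i2$. So, off $s=0$,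
$$h'\to \frac i2+\frac{\delta_j}{2\pi i s}\quad(+),\qquad h'\to-\frac i2-\frac{\bar\delta_j}{2\pi is}\quad(-).$$
Each limit has one zero, $s=\delta_j/\pi$ and $s=\bar\delta_j/\pi$ respectively, in $\operatorname{Re}s<0$. This gives $2k$ zeros. Here one sees why the outer jumps sit near $\pm i/\varepsilon$: there the polynomial part $\frac12(1+\sigma+\sigma^2)$, $\sigma=\pm i$, is purely imaginary, so the sign of $\operatorname{Re}s$ is that of $\operatorname{Re}\delta_j$.

*Regime $(\mathrm{IV})$: $\zeta=\sigma/\varepsilon$, off $\sigma=0,\pm i$.* A jump term equals $\frac{\varepsilon\Delta}{2\pi i(\sigma-i\varepsilon y_\Delta)}$. Since each $\varepsilon y_\Delta$ tends to $0$ or $\pm1$, it tends to $0$. So $h'\to\frac12(1+\sigma+\sigma^2)$, with the 2 zeros $\sigma=e^{\pm2\pi i/3}$, both in $\operatorname{Re}\sigma<0$.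

*Counting.* Around each limit zero take a small fixed disk (in the scaled variable) whose closure lies in the open left half-plane, disjoint from those around the other zeros of the same regime; in $(\mathrm{IV})$ take radius at most $\frac1{10}$. By Hurwitz, for small $\varepsilon$ each disk contains as many zeros of $h'$ as the multiplicity of the limit zero. These are zeros of $N=h'D$, since $D\ne0$ off the imaginary axis. In the $\zeta$-plane, disks from different regimes are disjoint for small $\varepsilon$:

* in $(\mathrm I_j)$ the moduli are comparable to $\varepsilon^j$, in $(\mathrm{II})$ to $1$, and in $(\mathrm{III})$ and $(\mathrm{IV})$ to $\varepsilon^{-1}$;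
* in $(\mathrm{III})$ the disks lie within $O(1)$ of the points $\pm iY_j$, which are at least $\varepsilon^{-1/2}$ apart;
* in $(\mathrm{IV})$ the disks lie at distance at least $0.4/\varepsilon$ from $\pm i/\varepsilon$, because $|e^{2\pi i/3}-i|=2\sin15^\circ>0.51$, while those in $(\mathrm{III})$ lie within $O(\varepsilon^{-1/2})$ of $\pm i/\varepsilon$.

The total is $(2k-1)+1+2k+2=4k+2=\deg N$. So all zeros of $N$ lie in $\{\operatorname{Re}\zeta<0\}$.

**Step 3: sense-preservation.** This step draws the conclusion for $f_\varepsilon$. Write $N=a\prod_l(\zeta-\alpha_l)$ with $\operatorname{Re}\alpha_l<0$. On $\mathbb H$ we have $h'\ne0$ and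
$$|\omega(\zeta)|=\prod_l\frac{|\zeta+\bar\alpha_l|}{|\zeta-\alpha_l|}<1,$$
as in Section 3. So for small $\varepsilon$, $f_\varepsilon$ is locally univalent and sense-preserving in $\mathbb H$.

## 6. Cluster values, and univalence of $f_\varepsilon$

**Proposition 5.** For small $\varepsilon$ the map $f=f_\varepsilon$ is univalent and sense-preserving in $\mathbb H$, and $f(\mathbb H)\supset\mathbb C\setminus K$.

We fix $\varepsilon$ as in Section 5 and check the hypotheses of Lemma 4.

**Step 4: the set $K$.** This step shows that $K$ is a legitimate obstacle. It is a finite union of segments and a ray, so it is closed without interior. Because real parts strictly decrease along $\gamma$, the path $\gamma$ is the graph of a function $y=\gamma(x)$ on $[v,-\frac12]$, positive except at $v$. Hence $\mathbb C\setminus K=A\cup B_+\cup B_-$, where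

* $A=\{x>-\frac12\}\cup\{v<x\le-\frac12,\ |y|<\gamma(x)\}$, each point of which is joined vertically within $A$ to $(v,\infty)\subset A$;
* $B_+=\{x\le v,\ y>0\}\cup\{v<x\le-\frac12,\ y>\gamma(x)\}$, each point of which is joined to $A$ within $\mathbb C\setminus K$ by going vertically far up and then to the right;
* $B_-=\{\bar w:\ w\in B_+\}$, for which the mirror image of the same path works.

So $\mathbb C\setminus K$ is connected. Since $K\cup\{\infty\}$ is connected, $\mathbb C\setminus K$ is also simply connected, and $r(\mathbb C\setminus K)$ makes sense.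

**Step 5: all finite cluster values lie in $K$.** This is the hypothesis of Lemma 4 that produces properness.

At a finite boundary point that is not a jump, the polynomial part tends to $0$ and $f$ tends to some $p_j$ or $\bar p_j$, which lies in $K$. At a jump $iy_\Delta$, (3) shows that near it $f$ is $\frac\Delta\pi\arg(\zeta-iy_\Delta)$ plus a function continuous up to the boundary. So the cluster set is the segment joining the two one-sided values, that is, $[p_{j-1},p_j]$ or its conjugate, contained in $\gamma\cup\bar\gamma$.

At $\infty$: since $B_\varepsilon-v$ is bounded with compact support, $P[B_\varepsilon]\to v$. Let $\zeta_n=x_n+iy_n\to\infty$ with $f(\zeta_n)$ convergent. Then $x_ny_n$ and $x_n\big(1+\frac{\varepsilon^2}3(x_n^2-3y_n^2)\big)$ are bounded. If $x_n\ge c>0$ along a subsequence, then $y_n$ is bounded and $x_n\to\infty$ along it, so the second expression tends to $\infty$, a contradiction. Hence $x_n\to0$ and $|y_n|\to\infty$. Then $x_ny_n^2$ is bounded, so $x_ny_n\to0$, and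
$$\lim f(\zeta_n)=v-\varepsilon^2\lim x_ny_n^2\in(-\infty,v]\subset K.$$

**Step 6: each real $w>v$ has exactly one preimage.** Such a $w$ lies in $\mathbb C\setminus K$, so this supplies the last hypothesis of Lemma 4.

By construction $f(\bar\zeta)=\overline{f(\zeta)}$. The function $\operatorname{Im}B_\varepsilon$ is odd in $y$, nonnegative for $y>0$ and not identically zero. For $y>0$,
$$\operatorname{Im}P[B_\varepsilon](x+iy)=\frac1\pi\int_0^\infty\Big(\frac{x}{x^2+(y-t)^2}-\frac{x}{x^2+(y+t)^2}\Big)\operatorname{Im}B_\varepsilon(t)\,dt>0,$$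
since the bracket is positive. Also $\varepsilon xy>0$, and the remaining terms are real. Hence $\operatorname{Im}f>0$ for $y>0$, by symmetry $\operatorname{Im}f<0$ for $y<0$, and $f(\zeta)$ is real only if $\zeta$ is real.

Write $f=X+iY$. On the real axis $X_y=Y_x=0$ by symmetry, and $Y_y\ge0$ because $Y=0$ there and $Y>0$ above. The Jacobian $X_xY_y$ is positive, so
$$X_x>0,\qquad Y_y>0\qquad\text{on }(0,\infty).\tag{5}$$
So $f$ is strictly increasing on $(0,\infty)$, with limits $B_\varepsilon(0)=v$ at $0^+$ and $+\infty$ at $\infty$. Each real $w>v$ is taken exactly once.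

Lemma 4 now proves Proposition 5. Note also that $v\notin f(\mathbb H)$, because $f$ is real only on $(0,\infty)$, where $f>v$.

## 7. Normalization at $\frac12$: proof of Theorem 1

**Step 7: an element of $S_H^O$.** This step corrects $f_\varepsilon$ by a real affine map so that (2) holds. Let $c_\varepsilon=f_\varepsilon(\frac12)\in\mathbb R$, $a_\varepsilon=X_x(\frac12)>0$, $b_\varepsilon=Y_y(\frac12)>0$ (positive by (5)), and
$$T_\varepsilon(w)=\frac{\operatorname{Re}w-c_\varepsilon}{a_\varepsilon}+i\,\frac{\operatorname{Im}w}{b_\varepsilon},\qquad F_\varepsilon=T_\varepsilon\circ f_\varepsilon\circ m .$$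
A real affine function of a harmonic function is harmonic, and $T_\varepsilon$ is bijective with positive determinant. So $F_\varepsilon$ is harmonic, univalent and sense-preserving. Moreover $T_\varepsilon\circ f_\varepsilon$ vanishes at $\frac12$ and satisfies (2), since $X_y=Y_x=0$ at $\frac12$. Hence $F_\varepsilon\in S_H^O$.

**Step 8: $T_\varepsilon\to\mathrm{id}$.** This is where the invisibility of the modification is used. As $\varepsilon\to0$, $B_\varepsilon(y)\to p_0$ for each $y>0$ and $B_\varepsilon(y)\to\bar p_0$ for each $y<0$, boundedly. By dominated convergence in the Poisson integral and in its derivatives, together with first derivatives near $\zeta=\frac12$,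
$$f_\varepsilon\to-\tfrac12+x+i\,\tfrac\pi4\cdot\tfrac2\pi\arg\zeta=f_0(\zeta).$$
So $c_\varepsilon\to0$, $a_\varepsilon\to1$ and $b_\varepsilon\to\frac12\,\partial_y\arg\zeta|_{\zeta=1/2}=\frac12\cdot2=1$. Thus $T_\varepsilon$ and $T_\varepsilon^{-1}$ tend to the identity locally uniformly.

**Step 9: comparing radii.** Let $\Phi:\mathbb D\to\mathbb C\setminus K$ be conformal and onto with $\Phi(0)=0$, $\Phi'(0)=r(\mathbb C\setminus K)$, and let $0<t<1$. The set $\Phi(t\overline{\mathbb D})$ is compact in the open set $\mathbb C\setminus K$, so for small $\varepsilon$ we have $T_\varepsilon^{-1}(\Phi(t\overline{\mathbb D}))\subset\mathbb C\setminus K$. By Proposition 5,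
$$\Phi(t\mathbb D)\subset T_\varepsilon(\mathbb C\setminus K)\subset T_\varepsilon(f_\varepsilon(\mathbb H))=F_\varepsilon(\mathbb D),$$
so $\rho_O(F_\varepsilon)\ge t\,r(\mathbb C\setminus K)$. Letting $t\to1$ proves Theorem 1. $\blacksquare$

As $\varepsilon\to0$ the maps $F_\varepsilon$ converge locally uniformly to $f_0\circ m$, whose inner mapping radius is only $\tanh1$. So $\rho_O$ can jump down in the limit; Section 10 shows that it cannot jump up.

## 8. Circular arcs: proof of Theorem 2

Now choose $K$ with $r(\mathbb C\setminus K)>2$ and computable. We use one conformal map several times.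

**Lemma 6.** For $b>0$ let $\sigma_b(\tau)=\tau\sqrt{1+b^2/\tau^2}$ with the principal square root, and $\sigma_b(\infty)=\infty$. Then $\sigma_b$ maps $\hat{\mathbb C}\setminus[-ib,ib]$ conformally onto $\hat{\mathbb C}\setminus[-b,b]$, with $\sigma_b^2=\tau^2+b^2$ and $\sigma_b(\tau)/\tau\to1$ at $\infty$. It sends real $\tau>0$ to $\sqrt{\tau^2+b^2}$ and real $\tau<0$ to $-\sqrt{\tau^2+b^2}$.

*Proof.* We have $1+b^2/\tau^2\in(-\infty,0]$ iff $\tau^2\in[-b^2,0)$, so $\sigma_b$ is analytic off the segment. Its values avoid $[-b,b]$, since $\sigma_b^2\in[0,b^2]$ means $\tau^2\in[-b^2,0]$. In the same way $u\mapsto u\sqrt{1-b^2/u^2}$ is analytic off $[-b,b]$ with values off $[-ib,ib]$. In either order, the composition has the same square as the identity and is asymptotic to the identity at $\infty$, so by connectedness it is the identity. The last statement is read off the formula. $\blacksquare$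

Put $D=|p_0|^2=q^2+\frac14=\frac{4+\pi^2}{16}$, so $\sqrt D=0.9310\ldots$ (this number $D$ replaces the polynomial of Section 5).

**The shape matters.** Suppose the arms went straight down, $K_T=(-\infty,-\frac12]\cup[\bar p_0,p_0]$ (not admissible, but a natural comparison). With $W=w+\frac12$ and $u=\sigma_q(W)$, the complement becomes $\mathbb C\setminus(-\infty,q]$, and $w=0$ goes to $u=\sqrt D$, where the conformal radius is $4(\sqrt D-q)$ and $du/dW=W/u=\frac{1}{2\sqrt D}$. So $r(\mathbb C\setminus K_T)=8\sqrt D(\sqrt D-q)<1.09$. The tip must be pushed left. Circular arcs do this and remain computable.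

**The obstacle $K_e$.** Let $-\frac12<e\le0$ and $E=e+\frac12$. The circle through $p_0,\bar p_0,e$ is symmetric about $\mathbb R$ and meets $\mathbb R$ again at $v=-V$, where $(V-\frac12)E=q^2$ (intersecting chords at $-\frac12$), so
$$V=\frac12+\frac{q^2}{E}.\tag{6}$$
Let $K_e$ be the union of the arc from $p_0$ to $\bar p_0$ through $v$ and the ray $(-\infty,v]$. As in Step 4, with the upper half of the arc as the graph, $\mathbb C\setminus K_e$ is simply connected. It contains $0$.

**Corollary 7.** $\sup_{S_H^O}\rho_O\ge r(\mathbb C\setminus K_e)$.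

*Proof.* Let $\Phi:\mathbb D\to\mathbb C\setminus K_e$ be conformal and onto with $\Phi(0)=0$, and let $t<1$. Choose $p_0,p_1,\dots,p_k=v$ successively on the upper half of the arc. Real parts strictly decrease along an upper semicircle traversed to the left, and imaginary parts are positive until $v$, so the data are admissible. Every point of $K_P$ is within the mesh size of $K_e$, so for small mesh $K_P$ avoids the compact set $\Phi(t\overline{\mathbb D})$. Hence $r(\mathbb C\setminus K_P)\ge t\,r(\mathbb C\setminus K_e)$. Apply Theorem 1 and let $t\to1$. $\blacksquare$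

**Proof of Theorem 2.** Take $e=0$.

*Straightening the circle.* Here $E=\frac12$ and $V=\frac12+2q^2=2D$ by (6). The circle passes through $0$, so $w\mapsto1/w$ makes it a line. The ray together with $\infty$ becomes $[-\frac1{2D},0]$. The circle, with diameter from $-2D$ to $0$, becomes the line $\operatorname{Re}=-\frac1{2D}$. The arc becomes the segment between $1/p_0=\bar p_0/D=-\frac1{2D}-\frac{i\pi}{4D}$ and its conjugate. With $a=\frac1{2D}$, $b=\frac\pi{4D}$ and $\tau=\frac1w+a$, the domain $\mathbb C\setminus K_0$ corresponds to $\hat{\mathbb C}\setminus([-ib,ib]\cup[0,a])$, and $w=0$ to $\tau=\infty$.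

*Absorbing the segment.* By Lemma 6, $u=\sigma_b(\tau)$ takes this domain onto $\hat{\mathbb C}\setminus[-b,\sqrt{a^2+b^2}]$, because $(0,a]$ goes to $(b,\sqrt{a^2+b^2}]$. Since $a^2+b^2=\frac{1/4+\pi^2/16}{D^2}=\frac1D$, the removed segment has length
$$\ell=b+\sqrt{a^2+b^2}=\frac{\pi}{4D}+\frac1{\sqrt D}.$$

*Reading off the radius.* The complement of a real segment of length $\ell$ is the conformal image of $\mathbb D$ under $u=\text{const}+\frac\ell4\big(z+\frac1z\big)$. Near $z=0$ we have $u\sim\frac{\ell}{4z}$ and $u\sim\tau\sim\frac1w$, so $w\sim\frac4\ell z$. Hence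
$$r(\mathbb C\setminus K_0)=\frac4\ell=\frac{4D}{\frac\pi4+\sqrt D}=\frac{4+\pi^2}{\pi+\sqrt{4+\pi^2}}.$$

*It exceeds $2$.* With $t=\sqrt{4+\pi^2}$, the inequality $\frac{t^2}{\pi+t}>2$ says $t^2-2t>2\pi$, i.e. $(t-1)^2>2\pi+1$. Since $\pi^2>9.869$ and $3.724^2<13.869$, we have $t>3.724$, so $(t-1)^2>7.42>7.29>2\pi+1$. By Corollary 7, some $f\in S_H^O$ has $\rho_O(f)>2$. $\blacksquare$

## 9. Optimizing the circle: $\sup\rho_O>2.05$

**Proof of Theorem 3(a).** Let $-\frac12<e<0$.

*Straightening.* The Möbius map $M(w)=\frac{w-v}{w-e}$ sends $(-\infty,v]\cup\{\infty\}$ to $[0,1]$, with $v\mapsto0$, $\infty\mapsto1$. The circle, orthogonal to $\mathbb R$ at $v$ and $e$, goes to the line through $0$ and $\infty$ orthogonal to $\mathbb R$, i.e. the imaginary axis. The arc, which avoids $e$, goes to $[-iB,iB]$ with $B=|p_0-v|/|p_0-e|$. The triangle $v,p_0,e$ has a right angle at $p_0$ and hypotenuse $e-v=V+e$, and the foot of its altitude is $-\frac12$. So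
$$B^2=\frac{(V-\frac12)(V+e)}{E(V+e)}=\frac{q^2}{E^2}.$$
The point $w=e$ of the domain goes to $\infty$. By Lemma 6, $u=\sigma_B(M)$ maps $M(\mathbb C\setminus K_e)$ onto $\hat{\mathbb C}\setminus[-B,S]$, $S=\sqrt{1+B^2}$. The point $w=0$ goes to $M_0=V/|e|>1$ and then to $u_0=\sqrt{M_0^2+B^2}>S$.

*The radius in the $u$-plane.* The function $\beta(u)=\frac{u-S}{u+B}$ maps $\hat{\mathbb C}\setminus[-B,S]$ onto $\mathbb C\setminus(-\infty,0]$, so $\sqrt \beta$ maps it onto $\mathbb H$. The conformal radius at $u_0$ is
$$\frac{2\sqrt \beta}{(\sqrt \beta)'}=\frac{4\beta}{\beta'}=\frac{4(u_0-S)(u_0+B)}{S+B},\qquad\text{as}\quad \frac{\beta'}{\beta}=\frac1{u-S}-\frac1{u+B}.$$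
Since $du/dM=M_0/u_0$ at $M_0$ and $|M'(0)|=\frac{e-v}{e^2}=\frac{e+V}{e^2}$,
$$r(\mathbb C\setminus K_e)=\frac{4(u_0-S)(u_0+B)}{S+B}\cdot\frac{u_0}{M_0}\cdot\frac{e^2}{e+V}.\tag{7}$$

*Simplification.* Put $G=\sqrt{q^2+E^2}$. With $e=E-\frac12$,
$$\Big(\frac E2+q^2\Big)^2+e^2q^2=\frac{E^2}4+q^4+E^2q^2+\frac{q^2}4=D\,G^2,$$
the terms $\pm Eq^2$ having cancelled. Since $V=\frac{E/2+q^2}{E}$, this gives
$$u_0^2=\frac{V^2}{e^2}+\frac{q^2}{E^2}=\frac{DG^2}{E^2e^2},\qquad u_0=\frac{\sqrt D\,G}{E|e|}.$$
Also $S=\frac GE$, $B=\frac qE$, $e+V=E+\frac{q^2}E=\frac{G^2}E$. The first factor of (7) becomes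
$$\frac{4\,G\,(\sqrt D-|e|)(\sqrt D\,G+q|e|)}{E\,e^2\,(G+q)},$$
while $\frac{u_0}{M_0}=\frac{\sqrt D\,G}{E/2+q^2}$ and $\frac{e^2}{e+V}=\frac{e^2E}{G^2}$. Therefore
$$r(\mathbb C\setminus K_e)=\frac{4\sqrt D\,(\sqrt D-|e|)\,(\sqrt D\,G+q|e|)}{(\frac E2+q^2)(G+q)} .\tag{8}$$
As a check, putting $e=0$, $E=\frac12$, $G=\sqrt D$ in the right side gives $\frac{4D}{\sqrt D+q}$, the value found in Section 8.

*The value at $e=-\frac15$.* Here $E=\frac3{10}$. From $0.78539<q<0.7854$ we get $0.6168<q^2<0.6169$, and by squaring one checks $\sqrt D>0.9310$ and $0.8407<G<0.8408$. The numerator of (8) exceeds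
$$4\cdot0.9310\cdot0.7310\cdot(0.9310\cdot0.8407+0.2\cdot0.7853)>2.558,$$
and the denominator is below $0.7669\cdot1.6262<1.2472$. Since $2.05\cdot1.2472=2.55676<2.558$, we have $r(\mathbb C\setminus K_e)>2.05$, and Corollary 7 proves (a). (To more digits the quotient is between $2.051$ and $2.053$.) $\blacksquare$

## 10. The set of values of $\rho_O$

**Proof of Theorem 3(b).** Let $f\in S_H^O$. For $0<s\le1$ put $f_s(z)=f(sz)/s\in S_H^O$ and $c(s)=r(f(s\mathbb D))$. Then $\rho_O(f_s)=c(s)/s$, and $c$ is nondecreasing.

**Step 10: $c$ is continuous on $(0,1]$.** This prepares the intermediate value theorem.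

*From the left at $s_0$.* Let $\Phi$ be the conformal map of $\mathbb D$ onto $f(s_0\mathbb D)$ with $\Phi(0)=0$, and $t<1$. The compact set $\Phi(t\overline{\mathbb D})$ lies in the increasing union of the open sets $f(s\mathbb D)$, $s<s_0$, hence in one of them. So $c(s)\ge t\,c(s_0)$ for $s<s_0$ close to $s_0$. Since $t<1$ is arbitrary and $c$ is nondecreasing, $c(s)\to c(s_0)$ as $s\uparrow s_0$.

*From the right at $s_0<1$.* Let $s_n\downarrow s_0$ with $s_n<1$, and let $\Phi_n:\mathbb D\to f(s_n\mathbb D)$ be conformal and onto with $\Phi_n(0)=0$, $\Phi_n'(0)=c(s_n)$. These maps are uniformly bounded, so a subsequence converges locally uniformly to some $\Phi$ with $\Phi'(0)=\lim c(s_n)\ge c(s_0)>0$. In particular $\Phi$ is open. Its values lie in $f(s_n\overline{\mathbb D})$ for every $n$, hence in $\bigcap_nf(s_n\overline{\mathbb D})=f(s_0\overline{\mathbb D})$ by injectivity of $f$. As $f$ is a homeomorphism onto its open image (invariance of domain), the interior of $f(s_0\overline{\mathbb D})$ is $f(s_0\mathbb D)$, so $\Phi(\mathbb D)\subset f(s_0\mathbb D)$.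 Schwarz's lemma gives $\Phi'(0)\le c(s_0)$, so $c(s_n)\to c(s_0)$.

**Step 11: $c(s)/s\to1$ as $s\to0$.** This locates the other end of the path. Since $h(z)=z+O(z^2)$ and $g(z)=O(z^2)$, there is a constant $C$ with $|f_s(z)-z|\le Cs$ on $\overline{\mathbb D}$ for small $s$. So $f_s(\mathbb D)\subset\{|w|<1+Cs\}$. Also the boundary of $f_s(\mathbb D)$ is $f_s(\partial\mathbb D)$, which does not meet $\{|w|<1-Cs\}$. This disk is connected and contains $0\in f_s(\mathbb D)$, so it lies in $f_s(\mathbb D)$. Hence $1-Cs\le\rho_O(f_s)\le1+Cs$.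

**Step 12: the values form an interval containing $[\frac12,2.05]$.** By Steps 10 and 11 and the intermediate value theorem, every number between $1$ and $\rho_O(f)$ is a value of $\rho_O$; and $1$ is a value, attained by $f(z)=z$. So the set of values is an interval containing $1$. It contains $\frac12$ by the known example recalled in Section 2, and a number larger than $2.05$ by (a). Hence it contains $[\frac12,2.05]$.

**Step 13: the infimum is attained.** This step shows that $\rho_O$ is lower semicontinuous and uses compactness: $S_H^O$ is compact for locally uniform convergence (Clunie–Sheil-Small, *Harmonic univalent functions*, Ann. Acad. Sci. Fenn. Ser. A I Math. **9** (1984)).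

Let $f_n\to f$ in $S_H^O$ and $0<s<s'<1$. The curve $f(|z|=s')$ has winding number $1$ about $f(z_0)$ for each $|z_0|\le s$: deform the circle within $\{|z|\le s'\}\setminus\{z_0\}$ to a small circle about $z_0$, where $f-f(z_0)$ is close to its real-linear differential, which has positive determinant. By injectivity the curve has positive distance from the compact set $f(s\overline{\mathbb D})$. Since $f_n\to f$ uniformly on $|z|=s'$, for large $n$ the curve $f_n(|z|=s')$ also has winding number $1$ about every point $w\in f(s\overline{\mathbb D})$. Such a $w$ must lie in $f_n(s'\overline{\mathbb D})$; otherwise shrinking the circle to a point would show that the winding number is $0$. So $f(s\overline{\mathbb D})\subset f_n(\mathbb D)$, and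
$$\liminf_{n\to\infty}\rho_O(f_n)\ge r(f(s\mathbb D))=c(s)\longrightarrow c(1)=\rho_O(f)\qquad(s\to1)$$
by left continuity at $1$. Now take $f_n$ with $\rho_O(f_n)\to\inf\rho_O$ and, by compactness, pass to a subsequence converging to some $f\in S_H^O$. Then $\rho_O(f)\le\inf\rho_O$, so the infimum is attained. $\blacksquare$
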